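\title{Modular quasifractals and subspace lattices over prime fields}

\begin{abstract}
A bounded lattice with at least two elements is a quasifractal if each of its nontrivial intervals embeds into every other one, with endpoints going to endpoints. It is known that the variety $\mathcal U$ generated by a nondistributive modular quasifractal $L$ has a characteristic $p$, a prime or $0$, and contains the variety $\mathcal V(F_p)$ generated by the subspace lattices over the prime field $F_p$. We prove that $\mathcal U=\mathcal V(F_p)$; in fact $L$ has an embedding, preserving $0$ and $1$, into the subspace lattice of an $F_p$-vector space. The main tool is a representation theorem: in a modular lattice with an infinite von Neumann frame, the ideal spanned by the frame embeds into the subgroup lattice of an abelian group. The group is built from the indices of the frame by a step-by-step construction of a generic tuple. We also characterize the sublattices of subgroup lattices and of subspace lattices over $F_p$ by means of frames, and we list all varieties generated by modular quasifractals.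
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Quasifractals and their varieties}

We write $x+y$ for the join and $xy$ for the meet in a lattice, and meets take precedence over joins. A lattice is \emph{modular} if $x\le z$ implies $(x+y)z=x+yz$. An \emph{embedding} is an injective map that preserves joins and meets; a \emph{$\{0,1\}$-embedding} of bounded lattices also sends least element to least element and greatest element to greatest element. For an abelian group $G$, let $\operatorname{Sub}(G)$ be the lattice of subgroups, with join $X+Y$ and meet $X\cap Y$. For a vector space $V$, the symbol $\operatorname{Sub}(V)$ denotes the lattice of subspaces, which is a sublattice of the subgroup lattice. These lattices are modular.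

\begin{definition}\label{def:qf}
A bounded lattice $L$ with at least two elements is a \emph{quasifractal} if for all $a_1<b_1$ and $a_2<b_2$ in $L$ there is an embedding $\psi\colon[a_1,b_1]\to[a_2,b_2]$ with $\psi(a_1)=a_2$ and $\psi(b_1)=b_2$.
\end{definition}

The definition asks that $L$ look the same, up to embedding, at every place and on every scale. The two-element lattice is a quasifractal, and so is the real unit interval, by affine maps. If $b$ covers $a$ in a quasifractal $L$, then $L$ embeds into $[a,b]=\{a,b\}$. Hence a quasifractal with more than two elements has no covering pairs; it is infinite and has no atoms.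

All nontrivial intervals of a quasifractal $L$ embed into each other, so they satisfy the same lattice identities as $L$. The natural invariant of $L$ is therefore the variety that it generates. Recall that a \emph{variety} is the class of all lattices satisfying some set of identities, and that the variety \emph{generated} by a class of lattices is defined by the identities valid in that class. A variety is closed under sublattices, and under unions of chains of sublattices, because an identity involves only finitely many elements.

A distributive quasifractal generates the variety of all distributive lattices. Nondistributive modular lattices come first of all from linear algebra. For a ring $R$ with $1$, let $\mathcal V(R)$ be the variety generated by the submodule lattices of $R$-modules. Let $P$ be the set of primes, and for $p\in P\cup\{0\}$ let $F_p$ be the prime field of characteristic $p$, so $F_0=\mathbb Q$ and $F_p=\mathbb Z_p$ for $p\in P$. The lattice $\operatorname{Sub}(F_p^n)$ with $n\ge2$ has atoms and is not a quasifractal, but a direct limit of the lattices $\operatorname{Sub}(F_p^{m!})$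 is one, and it generates $\mathcal V(F_p)$ (Section~\ref{sec:C}). The question is whether any other variety arises. To state it we need the lattice-theoretic substitute for the characteristic of a field.

\subsection{Frames and their characteristic}

\begin{definition}\label{def:frame}
Let $M$ be a modular lattice, $u\le v$ in $M$, and $n\ge2$. A pair $(\vec a,\vec c)$ with $\vec a=(a_1,\dots,a_n)$ and $\vec c=(c_{12},\dots,c_{1n})$, all entries in $[u,v]$, is an \emph{$n$-frame} of $M$ with \emph{bottom} $u$ and \emph{top} $v$ if for all $1\le j\le n$ and $2\le k\le n$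
\[
\sum_{i\le n}a_i=v,\qquad a_j\sum_{i\ne j}a_i=u,\qquad a_1+c_{1k}=a_k+c_{1k}=a_1+a_k,\qquad a_1c_{1k}=a_kc_{1k}=u .
\]
The frame is \emph{nontrivial} if $u<v$.
\end{definition}

A frame is a coordinate system. For an abelian group $T$, the \emph{canonical $n$-frame} of $\operatorname{Sub}(T^n)$ has the $i$-th coordinate axis as $a_i$, and $c_{1k}$ is the group of all tuples with some $t$ in place $1$, with $-t$ in place $k$, and $0$ elsewhere. The $a_i$ decompose the top as a direct sum, and the diagonal $c_{1k}$ records an isomorphism between $a_1$ and $a_k$. A $2$-frame consists of three elements with pairwise joins $v$ and pairwise meets $u$, so for $u<v$ it is a copy of the five-element lattice $M_3$.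

\begin{definition}\label{def:char}
Let $n\ge3$ and let $(\vec a,\vec c)$ be an $n$-frame with bottom $u$. Put $c_{23}=(c_{12}+c_{13})(a_2+a_3)$, and for $x,y\in[u,a_1+a_2]$ put
\[
x\oplus y=\Big((x+a_3)\big((y+c_{23})(a_1+a_3)+a_2\big)+c_{23}\Big)(a_1+a_2).
\]
Let $s_1=c_{12}$ and $s_{m+1}=s_m\oplus c_{12}$. A nontrivial frame has \emph{characteristic} $m$ if $m$ is the least positive integer with $s_m=a_1$, and characteristic $0$ if there is no such $m$.
\end{definition}

The characteristic is the additive order of the unit $c_{12}$ in von Neumann's system of $L$-numbers, whose zero is $a_1$. In the canonical frame of $T^3$ the operation $\oplus$ adds endomorphisms of $T$ through their graphs, and $s_m=\{(t,-mt,0):t\in T\}$; see Lemma~\ref{lem:char}. So $s_m=a_1$ means $mT=0$.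

\subsection{The problem and the results}

The following results are known. We use (i) and (ii) without proof, and we do not use (iii).

\begin{theorem}[known]\label{thm:known}
Let $\mathcal U$ be a lattice variety generated by a nondistributive modular quasifractal. Then there is a unique $p=p(\mathcal U)\in P\cup\{0\}$ such that
\begin{itemize}
\item[(i)] $\mathcal V(F_p)\subseteq\mathcal U$;
\item[(ii)] for every $M\in\mathcal U$ and $n\ge3$, every nontrivial $n$-frame of $M$ has characteristic $p$.
\end{itemize}
Moreover,
\begin{itemize}
\item[(iii)] $\mathcal U$ is Arguesian, and for any ring $R$ with $1\ne0$, $\mathcal V(R)\subseteq\mathcal U$ implies $\mathcal V(R)=\mathcal V(F_p)$.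
\end{itemize}
\end{theorem}

(A variety is Arguesian if it satisfies the lattice identity that expresses Desargues' theorem.) The problem, which comes from \cite{frames}, is this: \emph{does every variety $\mathcal U$ generated by a nondistributive modular quasifractal satisfy $\mathcal U=\mathcal V(F_p)$ with $p=p(\mathcal U)$?}

Theorem~\ref{thm:known} suggests that it does: all arithmetic that frames encode in $\mathcal U$ is that of $F_p$, and $\mathcal V(F_p)$ is the only nontrivial variety $\mathcal V(R)$ inside $\mathcal U$. But these facts speak about frames and about module lattices. The missing inclusion $\mathcal U\subseteq\mathcal V(F_p)$ concerns arbitrary elements of the quasifractal, which are not given as lattice polynomials in a frame, and there are no atoms from which vectors could be read off. The answer is nevertheless yes, in a strong form.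

\begin{theorem}\label{thm:A}
Let $L$ be a nondistributive modular quasifractal, $\mathcal U$ the variety it generates, and $p=p(\mathcal U)$. Then $L$ has a $\{0,1\}$-embedding into the subspace lattice of some $F_p$-vector space. Consequently $\mathcal U=\mathcal V(F_p)$.
\end{theorem}

The proof goes through a representation theorem that does not mention quasifractals. An \emph{$\infty$-frame} of a modular lattice $K$ with $0$ is a pair of sequences $(a_i)_{i\ge1}$, $(c_{1k})_{k\ge2}$ such that for each $n\ge2$ the initial segment $(a_1,\dots,a_n)$, $(c_{12},\dots,c_{1n})$ is an $n$-frame with bottom $0$ and top $a_1+\dots+a_n$.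

\begin{theorem}\label{thm:B}
Let $K$ be a modular lattice with $0$ and an $\infty$-frame, and let $K_{\mathrm{fin}}=\bigcup_n[0,a_1+\dots+a_n]$.
\begin{itemize}
\item[(a)] $K_{\mathrm{fin}}$ embeds into $\operatorname{Sub}(G)$ for some abelian group $G$.
\item[(b)] If $a_1>0$ and all nontrivial $3$-frames of $K$ have characteristic $p$, where $p\in P\cup\{0\}$, then $[0,a_1]$ has a $\{0,1\}$-embedding into $\operatorname{Sub}(V)$ for some $F_p$-vector space $V$.
\end{itemize}
\end{theorem}

Theorems~\ref{thm:A} and~\ref{thm:B} also give the following, which is not needed for the problem.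

\begin{theorem}\label{thm:C}
\begin{itemize}
\item[(a)] A lattice $L$ embeds into $\operatorname{Sub}(V)$ for some $F_p$-vector space $V$ if and only if for every $n\ge3$ there are a modular lattice $M_n$ all of whose nontrivial $3$-frames have characteristic $p$, an $n$-frame $(\vec a,\vec c)$ of $M_n$ with bottom $u$, and an embedding $L\to[u,a_1]$. A lattice $L$ embeds into $\operatorname{Sub}(G)$ for some abelian group $G$ if and only if for every $n\ge3$ it embeds into $[u,a_1]$ for some $n$-frame, with bottom $u$, of some modular lattice.
\item[(b)] The varieties generated by modular quasifractals are exactly the variety of distributive lattices and the pairwise distinct varieties $\mathcal V(F_p)$, $p\in P\cup\{0\}$.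
\end{itemize}
\end{theorem}

Section~\ref{sec:reduction} derives Theorem~\ref{thm:A} from Theorem~\ref{thm:B}. The heart of the paper is Theorem~\ref{thm:B}(a): Section~\ref{sec:idea} shows the idea in a subgroup lattice, and Sections~\ref{sec:calculus}--\ref{sec:Ba} carry it out. Section~\ref{sec:Bb} passes from groups to vector spaces, and Section~\ref{sec:C} proves Theorem~\ref{thm:C}.

\section{Independence and frames}\label{sec:prelim}

We use two textbook facts. A nondistributive modular lattice has a sublattice $M_3$. And in a modular lattice Dedekind's \emph{transposition principle} holds: the maps $z\mapsto z+y$ and $z\mapsto zx$ are mutually inverse isomorphisms between $[xy,x]$ and $[y,x+y]$.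

Elements $v_1,\dots,v_n$ of a modular lattice with $0$ are \emph{independent} if $v_j\sum_{i\ne j}v_i=0$ for all $j$. Subfamilies of independent families are independent. For subgroups, independence means that the sum is direct. The next lemma says that, as in a direct sum of groups, elements of the form $\sum w_i$ with $w_i\le v_i$ can be joined and met \emph{componentwise}.

\begin{lemma}\label{lem:indep}
Let $v_1,\dots,v_n$ be elements of a modular lattice with $0$.
\begin{itemize}
\item[(a)] If $v_k(v_1+\dots+v_{k-1})=0$ for $2\le k\le n$, then $(w_1,\dots,w_n)\mapsto\sum w_i$ is an embedding $\prod[0,v_i]\to[0,\sum v_i]$, and $v_1,\dots,v_n$ are independent.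
\item[(b)] Let $\{1,\dots,n\}$ be partitioned into blocks. Then $v_1,\dots,v_n$ are independent if and only if the $v_i$ within each block are independent and the sums over the blocks are independent.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $n=2$ and $w_i,w_i'\le v_i$. Joins are preserved. By transposition, $z\mapsto z+v_2$ preserves meets on $[0,v_1]$, so
\[
(w_1+w_2)(w_1'+w_2')\le(w_1+v_2)(w_1'+v_2)=w_1w_1'+v_2,
\]
and symmetrically the left side is below $v_1+w_2w_2'$. Two applications of the modular law give
\[
(w_1w_1'+v_2)(v_1+w_2w_2')=w_1w_1'+v_2(v_1+w_2w_2')=w_1w_1'+w_2w_2'+v_1v_2=w_1w_1'+w_2w_2' .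
\]
Thus $(w_1+w_2)(w_1'+w_2')\le w_1w_1'+w_2w_2'$, and the reverse inequality holds in every lattice. The map is injective since $v_1(w_1+w_2)=w_1+v_1w_2=w_1$, and symmetrically $v_2(w_1+w_2)=w_2$. For $n>2$ apply the case $n=2$ to $v_1+\dots+v_{n-1}$ and $v_n$, and induct. Finally, $v_j$ and $\sum_{i\ne j}v_i$ have no common nonzero component, so their meet is $0$.

(b) If the $v_i$ are independent, (a) applies to them, and the sum over one block and the sum over all other blocks have no common nonzero component. Conversely, compute $v_j\sum_{i\ne j}v_i$ componentwise with respect to the block sums. The component in the block of $j$ is $0$ by independence within that block, and $v_j$ has component $0$ in every other block.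
\end{proof}

Two remarks on frames will be used repeatedly. First, in a nontrivial frame $a_1>u$. Indeed, if $a_1=u$, then $c_{1k}=a_1+c_{1k}=a_k+c_{1k}$, so $a_k\le c_{1k}$ and $a_k=a_kc_{1k}=u$ for all $k$, whence $v=u$. Second, the frame conditions are equations and each $s_m$ is a lattice term in the entries of the frame. So if $\varepsilon$ is an embedding of modular lattices, then given elements form a nontrivial frame if and only if their images do, and the two frames have the same characteristic.

The following lemma explains the definition of $\oplus$.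

\begin{lemma}\label{lem:char}
Let $(\vec a,\vec c)$ be a $3$-frame of $\operatorname{Sub}(G)$ with bottom $u$ and top $v$, where $G$ is an abelian group, and let $T=a_1/u$.
\begin{itemize}
\item[(a)] There is an isomorphism $v/u\cong T^3$, extending the identification of $a_1/u$ with the first axis, that carries the frame to the canonical $3$-frame of $T^3$.
\item[(b)] For $m\ge1$ we have $s_m=a_1$ if and only if $ma_1\subseteq u$, and $s_ma_1=\{t\in a_1:mt\in u\}$.
\item[(c)] In the subspace lattice of an $F_p$-vector space, every nontrivial $3$-frame has characteristic $p$.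
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $[u,v]\cong\operatorname{Sub}(v/u)$, we may assume $u=0$. Then $v$ is the direct sum of $a_1,a_2,a_3$. The projection of $c_{12}\subseteq a_1+a_2$ to $a_1$ is injective because $c_{12}\cap a_2=0$ and surjective because $c_{12}+a_2\supseteq a_1$; the same holds for the projection to $a_2$. Hence $c_{12}=\{t-\beta t:t\in T\}$ for an isomorphism $\beta\colon a_1\to a_2$, and likewise $c_{13}=\{t-\gamma t:t\in T\}$ for an isomorphism $\gamma\colon a_1\to a_3$. The map $(t_1,t_2,t_3)\mapsto t_1+\beta t_2+\gamma t_3$ is the required isomorphism.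

(b) By (a) we may work in the canonical frame of $T^3$. Here $c_{12}+c_{13}$ consists of the triples with sum $0$, so $c_{23}=\{(0,r,-r):r\in T\}$. For an endomorphism $f$ of $T$ let $\langle f\rangle=\{(t,-ft,0):t\in T\}$. We compute $\langle f\rangle\oplus\langle g\rangle$ from the inside. The elements of $\langle g\rangle+c_{23}$ are the triples $(t,r-gt,-r)$, and those in $a_1+a_3$ have $r=gt$; so $(\langle g\rangle+c_{23})(a_1+a_3)=\{(t,0,-gt)\}$. Adding $a_2$ frees the second coordinate, while $\langle f\rangle+a_3$ consists of the triples $(t,-ft,\ast)$; the meet of the two is $\{(t,-ft,-gt)\}$. Adding $c_{23}$ gives the triples $(t,r-ft,-r-gt)$, and those in $a_1+a_2$ have $r=-gt$. Thus $\langle f\rangle\oplus\langle g\rangle=\langle f+g\rangle$. Since $c_{12}=\langle 1\rangle$, we get $s_m=\{(t,-mt,0):t\in T\}$. This equals $a_1$ exactly if $mT=0$, and its meet with $a_1$ is $\{(t,0,0):mt=0\}$. Pulling back along $v\to v/u$ gives (b).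

(c) Such a frame is also a frame of subgroups, and $a_1/u$ is a nonzero $F_p$-vector space. So $ma_1\subseteq u$ if and only if $m=0$ in $F_p$, and (b) applies.
\end{proof}

\section{An infinite frame above a quasifractal}\label{sec:reduction}

In a nondistributive modular quasifractal $L$, a copy of $M_3$ can be stretched to span $[0,1]$. Its atoms are two complementary ``halves'' of $1$ and a diagonal identifying them, and $L$ embeds into one half. Read backwards, this says that $L$ is half of a larger copy of $L$, which is half of a still larger copy, and so on. Each step doubles the number of axes. The new diagonals are composites of old ones, as $\{(t,0,-t)\}$ is obtained from $\{(t,-t,0)\}$ and $\{(0,t,-t)\}$ in $T^3$.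

\begin{lemma}\label{lem:compose}
In a modular lattice with $0$, let $a,b,c$ be independent, and let $a+e=b+e=a+b$, $ae=be=0$, $b+f=c+f=b+c$, $bf=cf=0$. Then $g=(e+f)(a+c)$ satisfies $a+g=c+g=a+c$ and $ag=cg=0$.
\end{lemma}

\begin{proof}
We have $a+e+f=a+b+f=a+b+c$, so $a+g=(a+e+f)(a+c)=a+c$ by modularity. Since $f\le b+c$, Lemma~\ref{lem:indep} gives $f(a+b)=f(b+c)(a+b)=fb=0$. Hence $(e+f)(a+b)=e+f(a+b)=e$ and $ag\le a(a+b)(e+f)=ae=0$. The hypotheses are symmetric under $a\leftrightarrow c$, $e\leftrightarrow f$, which gives the statements for $c$.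
\end{proof}

\begin{lemma}\label{lem:double}
In a modular lattice with $0$, let $t,r,d$ have pairwise joins $t'$ and pairwise meets $0$. Let $a_1,\dots,a_k$ $(k\ge1)$ be independent with sum $t$, and let $c_{12},\dots,c_{1k}$ satisfy $a_1+c_{1i}=a_i+c_{1i}=a_1+a_i$ and $a_1c_{1i}=a_ic_{1i}=0$. Then there are $a_{k+1},\dots,a_{2k}$ and $c_{1,k+1},\dots,c_{1,2k}$ such that $(a_1,\dots,a_{2k})$, $(c_{12},\dots,c_{1,2k})$ is a $2k$-frame with bottom $0$ and top $t'$.
\end{lemma}

\begin{proof}
By transposition, $\lambda(z)=(z+d)r$ is a composite of isomorphisms $[0,t]\to[d,t']\to[0,r]$, and $\lambda(z)+d=(z+d)(r+d)=z+d$. Put $a_{k+i}=\lambda(a_i)$ for $1\le i\le k$. These elements are independent with sum $r$. As $tr=0$, Lemma~\ref{lem:indep}(b) shows that $a_1,\dots,a_{2k}$ are independent, with sum $t+r=t'$.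

The part of $d$ that links $a_i$ to $a_{k+i}$ is $d_{(i)}=d(a_i+a_{k+i})$. The element $a_i+d=a_{k+i}+d$ lies above both $a_i$ and $a_{k+i}$, so by modularity
\[
a_i+d_{(i)}=(a_i+d)(a_i+a_{k+i})=a_i+a_{k+i},\qquad
a_{k+i}+d_{(i)}=(a_{k+i}+d)(a_i+a_{k+i})=a_i+a_{k+i}.
\]
Also $a_id_{(i)}\le td=0$ and $a_{k+i}d_{(i)}\le rd=0$. So $c_{1,k+1}=d_{(1)}$ satisfies the frame relations. For $2\le i\le k$ put $c_{1,k+i}=(c_{1i}+d_{(i)})(a_1+a_{k+i})$ and apply Lemma~\ref{lem:compose} with $a=a_1$, $b=a_i$, $c=a_{k+i}$, $e=c_{1i}$, $f=d_{(i)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}, assuming Theorem~\ref{thm:B}]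
Since $L$ is modular and not distributive, it has a sublattice $M_3$ with bounds $u<v$. An embedding $[u,v]\to[0,1]$ with $u\mapsto0$ and $v\mapsto1$ yields distinct $b,b',d\in L$ with pairwise joins $1$ and pairwise meets $0$. Here $b\ne0$, since $b=0$ would give $b'=b+b'=1=b+d=d$. So there is an embedding $\theta\colon L\to[0,b]$ with $\theta(0)=0$ and $\theta(1)=b$. These are the only two uses of Definition~\ref{def:qf}.

Let $D$ be the direct limit of $L\xrightarrow{\theta}L\xrightarrow{\theta}\cdots$. Thus $D$ is the union of a chain of sublattices $L_0\subseteq L_1\subseteq\cdots$, each isomorphic to $L$, where $L_m$ corresponds to $\theta(L)$ under $L_{m+1}\cong L$. The $L_m$ have the same least element $0$, and the top $t_m$ of $L_m$ corresponds to $b$ under $L_{m+1}\cong L$. Let $r_m,d_m\in L_{m+1}$ correspond to $b',d$. Then $t_m,r_m,d_m$ have pairwise joins $t_{m+1}$ and pairwise meets $0$. As the union of a chain of copies of $L$, the lattice $D$ belongs to $\mathcal U$ and is modular, and $t_0>0$.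

Start with $a_1=t_0$ and apply Lemma~\ref{lem:double} to $t_m,r_m,d_m$ for $m=0,1,2,\dots$; the first step gives $a_2=r_0$ and $c_{12}=d_0$. We obtain $2^{m}$-frames with bottom $0$ and top $t_m$ $(m\ge1)$, each extending the previous one. An initial segment of a frame is a frame with the same bottom, so $D$ has an $\infty$-frame with $a_1=t_0$.

By Theorem~\ref{thm:known}(ii), every nontrivial $3$-frame of $D$ has characteristic $p$. By Theorem~\ref{thm:B}(b), the interval $[0,t_0]$ of $D$ has a $\{0,1\}$-embedding into $\operatorname{Sub}(V)$ for an $F_p$-vector space $V$. The lattice $L_0\cong L$ is a sublattice of $[0,t_0]$ containing $0$ and $t_0$, so $L$ has such an embedding too. Therefore $L\in\mathcal V(F_p)$, that is, $\mathcal U\subseteq\mathcal V(F_p)$, and Theorem~\ref{thm:known}(i) is the reverse inclusion.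
\end{proof}

\section{The idea: coordinate maps as elements}\label{sec:idea}

Let $\mathbb N=\{1,2,\dots\}$ and $[n]=\{1,\dots,n\}$. This section serves as a guide and is not used in the proofs. We look at the \emph{model}: $G$ is an abelian group, $K$ is the subgroup lattice of the direct sum $G^{(\mathbb N)}$, and the $\infty$-frame is the canonical one, so that $[0,a_1]\cong\operatorname{Sub}(G)$. Suppose that we know only the lattice $K$ and the frame, and that we want to represent $[0,a_1]$ by subgroups of some group.

The elements of $G$ are invisible in $K$. Visible are the subgroups $Q\le G^n$. Such a $Q$ carries $n$ coordinate maps $\pi_1,\dots,\pi_n\colon Q\to G$, which are elements of the group $\operatorname{Hom}(Q,G)$, and the two kinds of statements about them that matter are lattice inequalities. For $I\subseteq[n]$ let $A_I$ be the group of tuples supported on $I$ and $H_I$ the group of tuples in $A_I$ with sum $0$; for $X\le G$ let $X_i$ be the copy of $X$ on the $i$-th axis. Then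
\[
\sum_{i\in I}\pi_i=0\iff Q\le H_I+A_{[n]\setminus I},\qquad\qquad
\pi_i(Q)\subseteq X\iff Q\le X_i+A_{[n]\setminus\{i\}} .
\]
The map $X\mapsto\operatorname{Hom}(Q,X)$ preserves meets. It separates a given pair $X^*\not\subseteq Y^*$ if we take $n=1$ and $Q=X^*$, because then $\pi_1$ maps into $X^*$ and not into $Y^*$. There are two defects. The visible maps $\pi_1,\dots,\pi_n$ do not form a group. And joins need not be preserved.

\begin{example}\label{ex:split}
Let $G=\mathbb Z_4\times\mathbb Z_2$, let $X$ be generated by $(1,0)$ and $Y$ by $(1,1)$. Then $X+Y=G$. Take $n=1$ and $Q=G$, so $\pi_1$ is the identity and maps into $X+Y$. It is not a sum $f+g$ with $f\colon G\to X$ and $g\colon G\to Y$. Indeed, $f(0,1)$ and $g(0,1)$ have order at most $2$, the elements of order at most $2$ in $X$ and in $Y$ are $(0,0)$ and $(2,0)$, and no sum of these is $(0,1)$. Now replace $Q$ by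
\[
Q'=\{(g_1,g_2,g_3)\in G\times X\times Y:\ g_1+g_2+g_3=0\},
\]
a group of order $16$ that projects onto $Q$. On $Q'$ we have $\pi_1=-\pi_2-\pi_3$ with $\pi_2(Q')\subseteq X$ and $\pi_3(Q')\subseteq Y$.
\end{example}

Both defects are repaired by adjoining coordinates. To make the negative of $\sum_{i\in I}\pi_i$ visible, pass to $Q'=\{(q,g)\in Q\times G: g+\sum_{i\in I}q_i=0\}$. To split a map $\pi_i$ with $\pi_i(Q)\subseteq X+Y$, pass to $Q'=\{(q,g,h)\in Q\times X\times Y:q_i+g+h=0\}$. In both cases $Q'$ projects \emph{onto} $Q$, so a statement of the two kinds above about the old coordinates holds on $Q'$ exactly if it holds on $Q$; in particular $\pi_1$ still does not map into $Y^*$. Each repair creates new coordinates that need repairs of their own. Since the frame is infinite, we never run out of axes, and countably many repairs can be scheduled so that every defect is eventually treated.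

To run this in an abstract $K$ we need three things. The objects $H_I$, $X_i$ and the rules for sums must be expressed by lattice operations (Section~\ref{sec:calculus}). The two extensions must be shown to project onto $Q$ by the modular law alone (Section~\ref{sec:tuple}). Finally there is no group $\operatorname{Hom}(Q,G)$ in which the $\pi_i$ live, so the group has to be presented by generators and relations, and one must show that it has no unwanted collapse (Section~\ref{sec:group}).

\section{Coordinates in an $\infty$-frame}\label{sec:calculus}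

In Sections~\ref{sec:calculus}--\ref{sec:Bb}, $K$ is a modular lattice with $0$ and an $\infty$-frame $(a_i),(c_{1k})$. For finite $I\subset\mathbb N$ let $A_I=\sum_{i\in I}a_i$, with $A_\emptyset=0$, and let $A_n=A_{[n]}$. By Lemma~\ref{lem:indep}, $A_IA_J=A_{I\cap J}$. We write $I\cup k$, $I\setminus k$ for $I\cup\{k\}$, $I\setminus\{k\}$, and in subscripts $i$, $ij$, $ijk$ for $\{i\}$, $\{i,j\}$, $\{i,j,k\}$.

The frame singles out the index $1$. To treat all indices alike we use $C_n=\sum_{k=2}^nc_{1k}$, with $C_1=0$. In the model, $C_n$ is the group of all $n$-tuples with sum $0$, a common complement of all axes.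

\begin{lemma}\label{lem:Cn}
\begin{itemize}
\item[(a)] $a_1,c_{12},\dots,c_{1n}$ are independent with sum $A_n$.
\item[(b)] $C_na_i=0$ and $C_n+a_i=A_n$ for $i\le n$.
\item[(c)] $C_{n'}A_n=C_n$ for $n\le n'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The sum is $A_n$ because $a_1+c_{1k}=a_1+a_k$. Since $c_{1k}\le a_1+a_k$, we have $c_{1k}A_{k-1}=c_{1k}(a_1+a_k)A_{k-1}=c_{1k}a_1=0$. As $A_{k-1}=a_1+c_{12}+\dots+c_{1,k-1}$, Lemma~\ref{lem:indep}(a) applies.

(b) For $i=1$ this is (a). Let $i\ge2$. By (a) and Lemma~\ref{lem:indep}(b), the elements $a_1+c_{1i}=a_1+a_i$ and $c_{1k}$ $(2\le k\le n,\ k\ne i)$ are independent. With respect to them, $a_i$ has first component $a_i$ and all others $0$, while $C_n$ has first component $c_{1i}$. So $a_iC_n=a_ic_{1i}=0$. Further $C_n+a_i\ge c_{1i}+a_i\ge a_1$, so $C_n+a_i\ge C_n+a_1=A_n$.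

(c) Compute componentwise with respect to $a_1,c_{12},\dots,c_{1n'}$, using $A_n=a_1+C_n$.
\end{proof}

For finite $I\subset\mathbb N$, $i\in\mathbb N$ and $x\in[0,a_1]$ define
\[
H_I=C_nA_I\quad(I\subseteq[n]),\qquad\qquad x_i=(x+C_n)a_i\quad(i\le n).
\]
Neither depends on $n$: for $n\le n'$, Lemma~\ref{lem:Cn}(c) gives $C_{n'}A_I=C_{n'}A_nA_I=C_nA_I$ and $(x+C_{n'})A_n=x+C_{n'}A_n=x+C_n$. In the model, $x+C_n$ consists of the $n$-tuples whose sum lies in $x$, so $H_I$ and $x_i$ are the groups of Section~\ref{sec:idea}.

\begin{lemma}\label{lem:Hx}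
Let $I\subset\mathbb N$ be finite, $J\subseteq I$, $k\in I$, and $x,y\in[0,a_1]$.
\begin{itemize}
\item[(a)] $H_J=H_IA_J\le H_I$, $\;H_I+a_k=A_I$, $\;H_Ia_k=0$, and $H_k=0$.
\item[(b)] $x_1=x$, and $x_i+C_n=x+C_n$ for $i\le n$.
\item[(c)] $(x+y)_i=x_i+y_i$ and $(xy)_i=x_iy_i$.
\item[(d)] $x_i\le x_j+H_{ij}$ for $i\ne j$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $n$ exceed all indices involved, except in (b), where $n$ is given. (a) $H_IA_J=C_nA_IA_J=C_nA_J$. By modularity and Lemma~\ref{lem:Cn}(b), $H_I+a_k=(C_n+a_k)A_I=A_I$, and $H_Ia_k=C_na_k=H_k=0$.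
(b) $x_1=x+C_na_1=x$, and $x_i+C_n=(x+C_n)(a_i+C_n)=(x+C_n)A_n=x+C_n$.
(c) By transposition and Lemma~\ref{lem:Cn}(b), $x\mapsto x_i$ is a composite of isomorphisms $[0,a_1]\to[C_n,A_n]\to[0,a_i]$.
(d) By (b), $x_i\le(x_j+C_n)(a_i+a_j)=x_j+C_n(a_i+a_j)=x_j+H_{ij}$.
\end{proof}

The next three inequalities are the rules of calculation. In the model they say: (a) if the sums over disjoint sets $I$ and $J$ vanish, so does the sum over $I\cup J$; (b) if the sums over $I$ and over $J\subset I$ vanish, so does the sum over $I\setminus J$; (c) if the sum over $J$ vanishes and all terms but one lie in $x$, then so does the remaining term.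

\begin{lemma}\label{lem:rules}
Let $I,J\subset\mathbb N$ be finite and nonempty, and $x\in[0,a_1]$.
\begin{itemize}
\item[(a)] If $I\cap J=\emptyset$, then $(H_I+A_J)(H_J+A_I)\le H_{I\cup J}$.
\item[(b)] If $J\subsetneq I$, then $H_I(H_J+A_{I\setminus J})\le H_{I\setminus J}+A_J$.
\item[(c)] If $k\in J$ and $|J|\ge2$, then $H_J\prod_{i\in J\setminus k}(x_i+A_{J\setminus i})\le x_k+A_{J\setminus k}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Componentwise with respect to $A_I,A_J$, the left side is $H_I+H_J\le H_{I\cup J}$.
(b) Since $H_J\le H_I$, the left side is $H_J+H_IA_{I\setminus J}=H_J+H_{I\setminus J}$.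
(c) Let $y=\sum_{i\in J\setminus k}x_i$. Componentwise with respect to the $a_i$ $(i\in J)$, the product over $i$ equals $y+a_k$. For $n\ge\max J$ we have $y\le x+C_n$ by Lemma~\ref{lem:Hx}(b), and $H_J\le C_n\le x+C_n$. So the left side is below $(y+a_k)(x+C_n)=y+a_k(x+C_n)=y+x_k\le x_k+A_{J\setminus k}$.
\end{proof}

\section{The generic tuple}\label{sec:tuple}

This section and the next prove the following.

\begin{proposition}\label{prop:rep}
Let $S$ be a countable sublattice of $[0,a_1]$ and let $x^*\not\le y^*$ in $S$. There are an abelian group $\Gamma$ and a lattice homomorphism $\varphi\colon S\to\operatorname{Sub}(\Gamma)$ with $\varphi(x^*)\not\subseteq\varphi(y^*)$.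
\end{proposition}

A \emph{stage} is a pair $(n,Q)$ with $n\ge1$ and $Q\le A_n$. For nonempty $I\subseteq[n]$ and $w\le A_I$ we write
\[
(n,Q)\models_Iw\quad\text{if}\quad Q\le w+A_{[n]\setminus I}.
\]
A stage $(n',Q')$ \emph{extends} $(n,Q)$ if $n\le n'$ and $Q'+A_{[n']\setminus[n]}=Q+A_{[n']\setminus[n]}$. In the model, $(n,Q)\models_Iw$ says that the projection of $Q$ to the coordinates in $I$ lies in $w$, and extension says that the projection of $Q'$ to the first $n$ coordinates is $Q$.

\begin{lemma}\label{lem:force}
Let $(n,Q)$ be a stage, $\emptyset\ne I\subseteq I'\subseteq[n]$, and $w,w'\le A_I$.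
\begin{itemize}
\item[(a)] If $(n,Q)\models_Iw$ and $w\le w'$, then $(n,Q)\models_Iw'$.
\item[(b)] If $(n,Q)\models_Iw$ and $(n,Q)\models_Iw'$, then $(n,Q)\models_Iww'$.
\item[(c)] $(n,Q)\models_Iw$ if and only if $(n,Q)\models_{I'}w+A_{I'\setminus I}$.
\item[(d)] If $(n',Q')$ extends $(n,Q)$, then $(n,Q)\models_Iw$ if and only if $(n',Q')\models_Iw$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) is immediate, and in (c) both sides say $Q\le w+A_{[n]\setminus I}$. For (b), componentwise computation with respect to $A_I,A_{[n]\setminus I}$ gives $(w+A_{[n]\setminus I})(w'+A_{[n]\setminus I})=ww'+A_{[n]\setminus I}$. For (d) let $\bar w=w+A_{[n]\setminus I}$ and $A'=A_{[n']\setminus[n]}$, so that $(n',Q')\models_Iw$ means $Q'\le\bar w+A'$. If $Q\le\bar w$, then $Q'\le Q+A'\le\bar w+A'$. If $Q'\le\bar w+A'$, then $Q\le Q'+A'\le\bar w+A'$, hence $Q\le(\bar w+A')A_n=\bar w+A'A_n=\bar w$.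
\end{proof}

Here are the two repairs of Section~\ref{sec:idea} as lattice terms. In the model $Q+a_k$ is $Q\times G$, the element $Q+x_j+y_k$ is $Q\times X\times Y$, and the second factors impose the linear equations.

\begin{lemma}\label{lem:extend}
Let $(n,Q)$ be a stage.
\begin{itemize}
\item[(a)] Let $\emptyset\ne I\subseteq[n]$, $k=n+1$, and $Q'=(Q+a_k)(H_{I\cup k}+A_{[n]\setminus I})$. Then $(n+1,Q')$ extends $(n,Q)$, and $(n+1,Q')\models_{I\cup k}H_{I\cup k}$.
\item[(b)] Let $x,y\in[0,a_1]$ and $i\le n$ with $(n,Q)\models_i(x+y)_i$. Let $j=n+1$, $k=n+2$, and $Q'=(Q+x_j+y_k)(H_{ijk}+A_{[n]\setminus i})$. Then $(n+2,Q')$ extends $(n,Q)$, and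
\[
(n+2,Q')\models_{ijk}H_{ijk},\qquad(n+2,Q')\models_jx_j,\qquad(n+2,Q')\models_ky_k .
\]
\end{itemize}
\end{lemma}

\begin{proof}
(a) By modularity and Lemma~\ref{lem:Hx}(a),
\[
Q'+a_k=(Q+a_k)(H_{I\cup k}+a_k+A_{[n]\setminus I})=(Q+a_k)A_{n+1}=Q+a_k .
\]
The second claim says that $Q'$ is below its second factor.

(b) By modularity,
\[
Q'+x_j+y_k=(Q+x_j+y_k)(H_{ijk}+x_j+y_k+A_{[n]\setminus i}).
\]
By Lemma~\ref{lem:Hx}, $x_i\le x_j+H_{ij}\le x_j+H_{ijk}$ and $y_i\le y_k+H_{ik}\le y_k+H_{ijk}$. So the second factor is above $x_i+y_i+A_{[n]\setminus i}=(x+y)_i+A_{[n]\setminus i}$, which is above $Q$ by hypothesis. Hence $Q'+x_j+y_k=Q+x_j+y_k$, and adding $a_j+a_k$ gives the extension property. Again $Q'$ is below its second factor, which gives $\models_{ijk}H_{ijk}$. Finally $Q'\le Q+x_j+y_k\le A_n+x_j+y_k$, and this is below both $x_j+A_{[n+2]\setminus j}$ and $y_k+A_{[n+2]\setminus k}$.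
\end{proof}

\subsection*{The construction}
Fix $S,x^*,y^*$ as in Proposition~\ref{prop:rep}. A \emph{task} is a finite nonempty set $I\subset\mathbb N$ or a triple $(i,x,y)\in\mathbb N\times S\times S$. Since $S$ is countable, there are countably many tasks; list them as $\tau_0,\tau_1,\dots$ so that each occurs infinitely often. Let $(n_0,Q_0)=(1,x^*)$. Given $(n_s,Q_s)$, define $(n_{s+1},Q_{s+1})$ by Lemma~\ref{lem:extend}(a) if $\tau_s=I\subseteq[n_s]$; by Lemma~\ref{lem:extend}(b) if $\tau_s=(i,x,y)$ with $i\le n_s$ and $(n_s,Q_s)\models_i(x+y)_i$; and as $(n_s,Q_s)$ otherwise. Each stage extends the previous one, and $n_s\to\infty$ because the task $\{1\}$ is performed infinitely often. By Lemma~\ref{lem:force}(d), for finite nonempty $I$ and $w\le A_I$ the truth of $(n_s,Q_s)\models_Iw$ is the same for all $s$ with $I\subseteq[n_s]$. We write $\models_Iw$ if it holds; parts (a)--(c) of Lemma~\ref{lem:force} carry over. Let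
\[
\mathcal R=\{I\subset\mathbb N\text{ finite, nonempty}:\ \models_IH_I\},\qquad E_x=\{i\in\mathbb N:\ \models_ix_i\}\quad(x\in S).
\]
So $I\in\mathcal R$ stands for $\sum_{i\in I}\pi_i=0$, and $i\in E_x$ stands for ``$\pi_i$ maps into $x$''. The next lemma contains all that we need from the lattice.

\begin{lemma}\label{lem:RE}
For $x,y\in S$ the following hold.
\begin{itemize}
\item[(R1)] If $I,J\in\mathcal R$ are disjoint, then $I\cup J\in\mathcal R$.
\item[(R2)] If $I,J\in\mathcal R$ and $J\subsetneq I$, then $I\setminus J\in\mathcal R$.
\item[(R3)] For each finite nonempty $I$ there are infinitely many $k\notin I$ with $I\cup k\in\mathcal R$.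
\item[(E1)] If $J\in\mathcal R$, $|J|\ge2$, $k\in J$ and $J\setminus k\subseteq E_x$, then $k\in E_x$.
\item[(E2)] If $\{m\}\in\mathcal R$, then $m\in E_x$.
\item[(E3)] $E_{xy}=E_x\cap E_y$.
\item[(E4)] If $i\in E_{x+y}$, there are $j\in E_x$ and $k\in E_y$ with $i,j,k$ distinct and $\{i,j,k\}\in\mathcal R$.
\item[(E5)] $1\in E_{x^*}$ and $1\notin E_{y^*}$.
\end{itemize}
\end{lemma}

\begin{proof}
In (R1), (R2), (E1) we lift the hypotheses to a common index set by Lemma~\ref{lem:force}(c), take their meet by Lemma~\ref{lem:force}(b), and apply Lemma~\ref{lem:rules} with Lemma~\ref{lem:force}(a).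

(R1) From $\models_{I\cup J}H_I+A_J$ and $\models_{I\cup J}H_J+A_I$ we get $\models_{I\cup J}H_{I\cup J}$.

(R2) From $\models_IH_I$ and $\models_IH_J+A_{I\setminus J}$ we get $\models_IH_{I\setminus J}+A_J$, that is, $\models_{I\setminus J}H_{I\setminus J}$.

(E1) From $\models_JH_J$ and $\models_Jx_i+A_{J\setminus i}$ for $i\in J\setminus k$ we get $\models_Jx_k+A_{J\setminus k}$, that is, $\models_kx_k$.

(R3) The task $I$ occurs at infinitely many $s$ with $I\subseteq[n_s]$, each time with the new index $k=n_s+1$.

(E2) $H_m=0\le x_m$.

(E3) We have $(xy)_i=x_iy_i$; use Lemma~\ref{lem:force}(a),(b).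

(E4) The task $(i,x,y)$ occurs at some $s$ with $i\le n_s$, and then Lemma~\ref{lem:extend}(b) is applied.

(E5) At $s=0$, the relation $\models_1w$ means $x^*\le w$. Also $x_1=x$ for all $x$, and $x^*\not\le y^*$.
\end{proof}

\section{The group of indices}\label{sec:group}

Let $(e_i)$ be the standard basis of the free abelian group $\mathbb Z^{(\mathbb N)}$, let $e_I=\sum_{i\in I}e_i$, let $\Lambda$ be the subgroup generated by $\{e_I:I\in\mathcal R\}$, and let $\Gamma=\mathbb Z^{(\mathbb N)}/\Lambda$, with classes $[\,\cdot\,]$. We want to set $\varphi(x)=\{[e_i]:i\in E_x\}$. The danger is that $[e_i]=[e_j]$ with $i\in E_x$ and $j\notin E_x$, which could destroy both the preservation of meets and the separation of $x^*$ from $y^*$. An equation in $\Gamma$ comes from an arbitrary integral combination of the $e_J$, while (R1) and (R2) only add disjoint sets and subtract subsets.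

For instance, let $\{1,2,3\}$, $\{1,4,5\}$, $\{1,2,4\}\in\mathcal R$. Then $e_{135}=e_{123}+e_{145}-e_{124}\in\Lambda$, but neither rule applies to these sets. The way out is a \emph{duplicate} $1'$ of $1$, a fresh index that may be exchanged for $1$ in members of $\mathcal R$. Then $\{1',4,5\}\in\mathcal R$, (R1) gives $\{1,2,3,1',4,5\}$, (R2) gives $\{1',3,5\}$, and exchanging back gives $\{1,3,5\}\in\mathcal R$. A duplicate of $i$ should be a negative of a negative of $i$.

\begin{lemma}\label{lem:group}
Let $\mathcal R$ be a family of finite nonempty subsets of $\mathbb N$ satisfying \textup{(R1)--(R3)}.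
\begin{itemize}
\item[(a)] If $I$ is finite and nonempty and $e_I\in\Lambda$, then $I\in\mathcal R$.
\item[(b)] Every element of $\Gamma$ equals $[e_i]$ for infinitely many $i$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $N_i=\{l\ne i:\{i,l\}\in\mathcal R\}$, an infinite set by (R3). Write $i\approx i'$ if the symmetric difference of $N_i$ and $N_{i'}$ is finite. This is an equivalence relation.

\emph{Duplicates: for every $i$ and finite $B\subset\mathbb N$ there is $i'\notin B\cup i$ with $i'\approx i$.} Choose $k\in N_i$ and $i'\in N_k\setminus(B\cup i)$. If $l\in N_i\setminus\{i',k\}$, then $\{i,l\}$ and $\{i',k\}$ are disjoint members of $\mathcal R$, so $\{i,l,i',k\}\in\mathcal R$ by (R1). Removing $\{i,k\}$ by (R2) gives $\{l,i'\}\in\mathcal R$, so $l\in N_{i'}$. Both $i$ and $i'$ lie in $N_k$, so with their roles exchanged $l\in N_{i'}\setminus\{i,k\}$ implies $l\in N_i$. Thus $N_i$ and $N_{i'}$ differ at most on $\{i,i',k\}$.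

\emph{Replacement: if $J\in\mathcal R$, $i\in J$, $i'\notin J$ and $i\approx i'$, then $(J\setminus i)\cup i'\in\mathcal R$.} The set $N_i\cap N_{i'}$ is infinite; choose $k$ in it with $k\notin J$. Then $J\cup\{i',k\}\in\mathcal R$ by (R1), and we remove $\{i,k\}$ by (R2).

Now let $e_I\in\Lambda$. Collecting generators by sign, we have
\begin{equation}\label{eq:count}
e_I+\sum_{s=1}^qe_{J'_s}=\sum_{t=1}^re_{J_t},\qquad J'_s,J_t\in\mathcal R,
\end{equation}
with repetitions allowed, and $r\ge1$ since $I\ne\emptyset$. In each of the sets $J'_s,J_t$ replace the elements, one at a time, by duplicates that avoid $I$, all $J'_s$ and $J_t$, and all duplicates chosen before. This gives $\hat J'_s,\hat J_t\in\mathcal R$ such that $I,\hat J'_1,\dots,\hat J'_q,\hat J_1,\dots,\hat J_r$ are pairwise disjoint. Let $W=\bigcup_t\hat J_t$, which is in $\mathcal R$ by (R1), and $W'=I\cup\bigcup_s\hat J'_s$. Every element of $W\cup W'$ has an \emph{origin}: the index that it replaced, or itself if it lies in $I$; and it is $\approx$ to its origin. The number of elements of $W$ with origin $m$ is the coefficient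 of $e_m$ on the right of \eqref{eq:count}, and the number of elements of $W'$ with origin $m$ is the coefficient on the left. So there is a bijection $\beta\colon W\to W'$ preserving origins, and $w\approx\beta(w)$. Replace the elements $w$ of $W$ by $\beta(w)$ one after another. Since $W\cap W'=\emptyset$ and $\beta$ is injective, the incoming element is never in the current set, so Replacement applies each time and $W'\in\mathcal R$. Remove $\hat J'_1,\dots,\hat J'_q$ one at a time by (R2); what remains always contains $I\ne\emptyset$. This gives $I\in\mathcal R$.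

(b) If $\{i,k\}\in\mathcal R$, then $[e_k]=-[e_i]$. By (R3), for each $i$ there are infinitely many such $k$. Applying this to $i$ and then to $k$, we see that $[e_i]=[e_{i'}]$ for infinitely many $i'$. It remains to show that $\Gamma_0=\{[e_i]:i\in\mathbb N\}$, which generates $\Gamma$ and is closed under negation, is closed under addition. Given $[e_i],[e_j]$, we may take $i\ne j$ by changing the representative $j$. By (R3) there is $k$ with $\{i,j,k\}\in\mathcal R$, $k\notin\{i,j\}$, and $[e_i]+[e_j]=-[e_k]\in\Gamma_0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rep}]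
Let $\varphi(x)=\{[e_i]:i\in E_x\}$ for $x\in S$. We first show
\begin{equation}\label{eq:member}
[e_j]\in\varphi(x)\iff j\in E_x .
\end{equation}
Let $[e_j]=[e_i]$ with $i\in E_x$ and $i\ne j$. By (R3) choose $l\notin\{i,j\}$ with $\{j,l\}\in\mathcal R$. Then $e_i+e_l=(e_i-e_j)+(e_j+e_l)\in\Lambda$, so $\{i,l\}\in\mathcal R$ by Lemma~\ref{lem:group}(a). Now (E1) gives $l\in E_x$ from $\{i,l\}$, and then $j\in E_x$ from $\{j,l\}$.

\emph{$\varphi(x)$ is a subgroup.} By (R3) there are distinct $i,k,m$ with $\{i,k\}$ and $\{i,k,m\}$ in $\mathcal R$. Then $\{m\}\in\mathcal R$ by (R2), so $0=[e_m]\in\varphi(x)$ by (E2). If $i\in E_x$, choose $k\ne i$ with $\{i,k\}\in\mathcal R$; then $k\in E_x$ by (E1), and $-[e_i]=[e_k]\in\varphi(x)$. If $i,j\in E_x$, then by Lemma~\ref{lem:group}(b) and \eqref{eq:member} we may take $i\ne j$. Choose $k\notin\{i,j\}$ with $\{i,j,k\}\in\mathcal R$. Then $k\in E_x$ by (E1), and $[e_i]+[e_j]=-[e_k]\in\varphi(x)$.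

\emph{Meets.} By \eqref{eq:member} and (E3), $[e_j]\in\varphi(x)\cap\varphi(y)$ if and only if $j\in E_x\cap E_y=E_{xy}$, if and only if $[e_j]\in\varphi(xy)$.

\emph{Joins.} A map that preserves meets is monotone, so $\varphi(x)+\varphi(y)\subseteq\varphi(x+y)$. If $i\in E_{x+y}$, then (E4) gives $[e_i]=-[e_j]-[e_k]$ with $j\in E_x$ and $k\in E_y$.

\emph{Separation.} By (E5) and \eqref{eq:member}, $[e_1]\in\varphi(x^*)\setminus\varphi(y^*)$.
\end{proof}

\section{Representation by subgroups}\label{sec:Ba}

Proposition~\ref{prop:rep} has three limitations: it works below $a_1$, it separates one pair, and it needs $S$ countable. They are removed by regrouping the frame, by a direct sum, and by an ultraproduct.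

Recall that an \emph{ultrafilter} $\mathfrak U$ on a set $\mathcal F$ is a family of nonempty subsets that is closed under finite intersections and supersets and contains, of each subset and its complement, exactly one. Every family of subsets whose finite intersections are nonempty is contained in an ultrafilter. ``Almost all'' means ``all in some member of $\mathfrak U$''. The \emph{ultraproduct} of groups, or of lattices, indexed by $\mathcal F$ is the quotient of their direct product that identifies two families agreeing at almost all indices.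

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
\emph{Step 1: $A_N$ is the first axis of an $\infty$-frame.} Let $b_k=A_{\{(k-1)N+1,\dots,kN\}}$ for $k\ge1$ and $g_{1k}=\sum_{i=1}^NH_{\{i,(k-1)N+i\}}$ for $k\ge2$. Any finitely many $b_k$ are independent by Lemma~\ref{lem:indep}(b). Fix $k\ge2$ and write $l=l(i)=(k-1)N+i$. By Lemma~\ref{lem:Hx}(a), $a_i+H_{il}=a_l+H_{il}=a_i+a_l$ and $a_iH_{il}=a_lH_{il}=0$. The elements $a_i+a_{l(i)}$ $(i\le N)$ are independent, and $b_1,b_k,g_{1k}$ have $i$-th components $a_i,a_l,H_{il}$ with respect to them. Hence $b_1+g_{1k}=b_k+g_{1k}=b_1+b_k$ and $b_1g_{1k}=b_kg_{1k}=0$. So $(b_k),(g_{1k})$ is an $\infty$-frame of $K$ with $b_1=A_N$.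

\emph{Step 2: every countable sublattice $S$ of $[0,A_N]$ embeds into a subgroup lattice.} Proposition~\ref{prop:rep}, applied to the frame of Step~1, gives for all $x\not\le y$ in $S$ a homomorphism $\varphi_{x,y}\colon S\to\operatorname{Sub}(\Gamma_{x,y})$ with $\varphi_{x,y}(x)\not\subseteq\varphi_{x,y}(y)$. The map $z\mapsto\bigoplus\varphi_{x,y}(z)\le\bigoplus\Gamma_{x,y}$ is a homomorphism, because sums and intersections of such subgroups are computed summand by summand. It is injective, since of two distinct elements one is not below the other.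

\emph{Step 3: all of $K_{\mathrm{fin}}$.} Let $\mathcal F$ be the set of finite subsets of $K_{\mathrm{fin}}$. For $B\in\mathcal F$ let $S_B$ be the sublattice generated by $B\cup\{0\}$. It is countable and lies in some $[0,A_N]$, so there is an embedding $\varepsilon_B\colon S_B\to\operatorname{Sub}(G_B)$. Put $\varepsilon_B(x)=0$ for $x\notin S_B$. The sets $\{B:x\in B\}$, $x\in K_{\mathrm{fin}}$, have nonempty finite intersections; let $\mathfrak U$ be an ultrafilter containing them, $G$ the ultraproduct of the $G_B$, and
\[
\varepsilon(x)=\{[(g_B)]\in G:\ g_B\in\varepsilon_B(x)\text{ for almost all }B\},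
\]
a subgroup of $G$. Fix $x,y$. Almost all $B$ contain $x$ and $y$, and for these $\varepsilon_B(xy)=\varepsilon_B(x)\cap\varepsilon_B(y)$ and $\varepsilon_B(x+y)=\varepsilon_B(x)+\varepsilon_B(y)$. The first equation gives $\varepsilon(xy)=\varepsilon(x)\cap\varepsilon(y)$, as $\mathfrak U$ is closed under intersections. The second gives $\varepsilon(x+y)=\varepsilon(x)+\varepsilon(y)$, by decomposing $g_B$ for almost all $B$. If $x\not\le y$, choose $g_B\in\varepsilon_B(x)\setminus\varepsilon_B(y)$ for all $B$ containing $x$ and $y$, and $g_B=0$ otherwise; then $[(g_B)]\in\varepsilon(x)\setminus\varepsilon(y)$. So $\varepsilon$ is an embedding.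
\end{proof}

\section{From subgroups to subspaces}\label{sec:Bb}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
Let $\varepsilon\colon K_{\mathrm{fin}}\to\operatorname{Sub}(G)$ be an embedding. All images contain $\varepsilon(0)$, so after passing to $G/\varepsilon(0)$ we may assume $\varepsilon(0)=0$. Let $T=\varepsilon(a_1)$. Since $a_1>0$, the $3$-frame $(a_1,a_2,a_3)$, $(c_{12},c_{13})$ is nontrivial, and its image under $\varepsilon$ has characteristic $p$.

\emph{The case $p\in P$.} Here $s_p=a_1$, so $pT=0$ by Lemma~\ref{lem:char}(b). Thus $T$ is an $F_p$-vector space whose subgroups are subspaces, and $\varepsilon$ restricts to a $\{0,1\}$-embedding $[0,a_1]\to\operatorname{Sub}(T)$.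

\emph{The case $p=0$.} We want to tensor with $\mathbb Q$. This identifies subgroups $X<Y$ when $Y/X$ is a torsion group, so we must rule out torsion in all quotients $\varepsilon(y)/\varepsilon(x)$. To bring in the hypothesis, we attach to each pair $x<y$ a frame of $K$ whose axis is that quotient.

By Lemma~\ref{lem:char}(a), identify $\varepsilon(A_3)$ with $T^3$ so that the image frame is canonical, and identify $T$ with the first axis. Then $\varepsilon(C_3)$ is the group of triples with sum $0$, so for $z\in[0,a_1]$ the group $\varepsilon(z_i)$ is the copy of $\varepsilon(z)$ on the $i$-th axis, $i=1,2,3$. For $x<y$ in $[0,a_1]$ define elements of $K_{\mathrm{fin}}$ by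
\[
u=x_1+x_2+x_3,\qquad a_i'=y_i+u\quad(i=1,2,3),\qquad c_{1k}'=c_{1k}(y_1+y_k)+u\quad(k=2,3).
\]
Let $X=\varepsilon(x)$ and $Y=\varepsilon(y)$. Then $\varepsilon(u)=X^3$, the groups $\varepsilon(a'_i)$ are $Y\times X\times X$, $X\times Y\times X$, $X\times X\times Y$, and
\[
\varepsilon(c'_{12})=\{(t,-t,0):t\in Y\}+X^3,\qquad\varepsilon(c'_{13})=\{(t,0,-t):t\in Y\}+X^3 .
\]
Modulo $X^3$ this is the canonical $3$-frame of $(Y/X)^3$, and $Y/X\ne0$. Since $\varepsilon$ is an embedding, $\Phi(x,y)=(\vec a\,',\vec c\,')$ is a nontrivial $3$-frame of $K$ with bottom $u$.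

\emph{Claim: for $x<y$ in $[0,a_1]$ the group $Y/X$ is torsion-free.} Suppose that $w\in Y\setminus X$ and $mw\in X$ with $m\ge1$. The frame $\Phi(x,y)$ itself gives no contradiction, since $m$ need not annihilate all of $Y/X$. But the $m$-torsion of $Y/X$ is cut out by a lattice term. Let $s_m'$ be the element $s_m$ of $\Phi(x,y)$ and $Z=\{t\in Y:mt\in X\}$. By Lemma~\ref{lem:char}(b), $\varepsilon(s'_ma_1')=Z\times X\times X$. So $z=s'_ma'_1a_1\in[0,a_1]$ has $\varepsilon(z)=Z$. Since $X\subseteq Z$ and $w\in Z\setminus X$, we have $x<z$. In the image of the frame $\Phi(x,z)$ the first axis is $Z\times X\times X$, the bottom is $X^3$, and $mZ\subseteq X$; by Lemma~\ref{lem:char}(b), $s_m$ equals the first axis. So the nontrivial $3$-frame $\Phi(x,z)$ of $K$ has nonzero characteristic, contrary to the hypothesis. This proves the claim.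

Let $V=\mathbb Q\otimes T$. Its elements are fractions $t/n$ with $t\in T$, $n\ge1$, and $t/n=t'/n'$ if and only if $k(n't-nt')=0$ for some $k\ge1$. For $x\in[0,a_1]$ let $\varphi(x)=\{t/n:t\in\varepsilon(x),\ n\ge1\}$, a subspace of $V$. Then $\varphi(0)=0$, $\varphi(a_1)=V$, and $\varphi$ is monotone. It preserves joins because $(t+t')/n=t/n+t'/n$. For meets, let $t/n=t'/n'$ with $t\in\varepsilon(x)$ and $t'\in\varepsilon(y)$; then $kn't=knt'\in\varepsilon(xy)$ for some $k$, and $t/n=kn't/(kn'n)\in\varphi(xy)$. Let $x<y$ and $w\in\varepsilon(y)\setminus\varepsilon(x)$. If $w/1=t/n$ with $t\in\varepsilon(x)$, then $knw=kt\in\varepsilon(x)$ for some $k$, against the claim. So $\varphi(x)\ne\varphi(y)$ for $x<y$. For arbitrary $x,y$, the equation $\varphi(x)=\varphi(y)$ implies $\varphi(xy)=\varphi(x+y)$, hence $xy=x+y$ and $x=y$. Thus $\varphi$ is a $\{0,1\}$-embedding $[0,a_1]\to\operatorname{Sub}(V)$.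
\end{proof}

\begin{remark}\label{rem:hyp}
For $p\in P$ the proof uses only the characteristic of the initial $3$-frame. For $p=0$ this is not enough. In the model with $G=\mathbb Z^3$ the initial $3$-frame has characteristic $0$ by Lemma~\ref{lem:char}(b). But $[0,a_1]\cong\operatorname{Sub}(\mathbb Z^3)$ contains the interval $[2\mathbb Z^3,\mathbb Z^3]\cong\operatorname{Sub}(F_2^3)$, whose canonical frame has characteristic $2$, so by Lemma~\ref{lem:char}(c) it embeds into no subspace lattice over $\mathbb Q$.
\end{remark}

With Theorem~\ref{thm:B}, the proof of Theorem~\ref{thm:A} in Section~\ref{sec:reduction} is complete.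

\section{Representable lattices and the list of varieties}\label{sec:C}

\begin{proof}[Proof of Theorem~\ref{thm:C}(a)]
Let $L$ embed into $\operatorname{Sub}(V)$. Take $M_n=\operatorname{Sub}(V^n)$ with the canonical $n$-frame, whose entries are subspaces. Then $[0,a_1]\cong\operatorname{Sub}(V)$, and all nontrivial $3$-frames of $M_n$ have characteristic $p$ by Lemma~\ref{lem:char}(c). If $L$ embeds into $\operatorname{Sub}(G)$, take $\operatorname{Sub}(G^n)$ with the canonical frame.

For the converse, an ultraproduct merges the finite frames into an infinite one. If $|L|=1$, take the zero space or group. Let $|L|\ge2$, and for $n\ge3$ let $M_n$, a frame $(\vec a^{\,(n)},\vec c^{\,(n)})$ with bottom $u^{(n)}$ and an embedding $\psi_n\colon L\to[u^{(n)},a_1^{(n)}]$ be given. Let $M$ be the ultraproduct of the $M_n$ over an ultrafilter containing all cofinite sets. An equation between lattice terms holds for elements of $M$ if and only if it holds for their representatives at almost all $n$; in particular $M$ is modular. Let $u=[(u^{(n)})]$, $a_i=[(a_i^{(n)})]$, $c_{1k}=[(c_{1k}^{(n)})]$, where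 the finitely many undefined entries are arbitrary, and let $K=\{z\in M:z\ge u\}$, a sublattice with least element $u$. For each $m$ and all $n\ge m$, the initial segment of length $m$ of the $n$-th frame is an $m$-frame with bottom $u^{(n)}$, so $(a_i),(c_{1k})$ is an $\infty$-frame of $K$. The map $x\mapsto[(\psi_n(x))]$ embeds $L$ into $[u,a_1]$, and so $a_1>u$. Theorem~\ref{thm:B}(a) now gives the statement on groups.

Suppose that all nontrivial $3$-frames of every $M_n$ have characteristic $p$, and take a nontrivial $3$-frame of $K$. It is described by finitely many equations and one inequation, so its representatives form a nontrivial $3$-frame of $M_n$ for almost all $n$. If $p\in P$, then in each of these frames $s_p$ equals the first axis and $s_m$ does not for $m<p$; if $p=0$, then no $s_m$ does. Each of these statements passes to $M$. So the frame of $K$ has characteristic $p$, and Theorem~\ref{thm:B}(b) applies.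
\end{proof}

For part (b) we need a quasifractal generating $\mathcal V(F_p)$. Let $F=F_p$. If $W$ and $E$ are $F$-vector spaces with $0<\dim E=k<\infty$, a basis of $E$ identifies $W\otimes E$ with $W^k$ and $X\otimes E$ with $X^k$ for $X\le W$. Hence $X\mapsto X\otimes E$ is a $\{0,1\}$-embedding $\operatorname{Sub}(W)\to\operatorname{Sub}(W\otimes E)$, and for $U\le W$ the isomorphism $(W\otimes E)/(U\otimes E)\cong(W/U)\otimes E$ takes $(X\otimes E)/(U\otimes E)$ to $(X/U)\otimes E$. Let $V_1=F$ and $V_{m+1}=V_m\otimes F^{m+1}$, so $\dim V_m=m!$, and let $L_p$ be the direct limit of the lattices $\operatorname{Sub}(V_m)$ along the maps $X\mapsto X\otimes F^{m+1}$. The factorials serve one purpose: every integer divides $m''!/m'!$ once $m''$ is large compared to $m'$.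

\begin{lemma}\label{lem:Lp}
$L_p$ is a nondistributive modular quasifractal, and it generates $\mathcal V(F_p)$.
\end{lemma}

\begin{proof}
$L_p$ is bounded since the maps preserve $0$ and $1$. As the union of a chain of subspace lattices over $F$, it is modular and belongs to $\mathcal V(F_p)$. It contains $\operatorname{Sub}(V_2)\supseteq M_3$, so it is not distributive.

\emph{Quasifractal.} A nontrivial interval of $L_p$ has endpoints represented by some $U<W\le V_n$, and it is the union of the corresponding intervals in $\operatorname{Sub}(V_m)$, $m\ge n$. By the remarks above it is isomorphic to $\varinjlim_{m\ge n}\operatorname{Sub}(T_m)$ with $T_n=W/U\ne0$, $T_{m+1}=T_m\otimes F^{m+1}$, and maps $X\mapsto X\otimes F^{m+1}$. Let a second nontrivial interval be $\varinjlim_{m\ge n'}\operatorname{Sub}(T'_m)$ in the same way. We construct integers $n'\le\mu_n<\mu_{n+1}<\cdots$, nonzero finite-dimensional spaces $B_m$, and isomorphisms $g_m\colon T_m\otimes B_m\to T'_{\mu_m}$ for $m\ge n$.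

Among $d$ consecutive integers one is divisible by $d$. So for $\mu_n=n'+\dim T_n$ the number $\dim T'_{\mu_n}=\dim T'_{n'}\cdot\mu_n!/n'!$ is divisible by $\dim T_n$, and $B_n$, $g_n$ exist. Given $g_m$, let $\mu_{m+1}=\mu_m+m+1$ and $E=F^{\mu_m+1}\otimes\dots\otimes F^{\mu_{m+1}}$. Then $T'_{\mu_{m+1}}=T'_{\mu_m}\otimes E$, and $m+1$ divides $\dim E$. Choose $B_{m+1}$ of dimension $\dim B_m\cdot\dim E/(m+1)$ and an isomorphism $h\colon F^{m+1}\otimes B_{m+1}\to B_m\otimes E$, and let $g_{m+1}$ be the composite
\[
T_{m+1}\otimes B_{m+1}=T_m\otimes F^{m+1}\otimes B_{m+1}\xrightarrow{1\otimes h}T_m\otimes B_m\otimes E\xrightarrow{g_m\otimes1}T'_{\mu_m}\otimes E=T'_{\mu_{m+1}} .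
\]
The maps $\alpha_m(X)=g_m(X\otimes B_m)$ are $\{0,1\}$-embeddings $\operatorname{Sub}(T_m)\to\operatorname{Sub}(T'_{\mu_m})$, and
\[
\alpha_{m+1}(X\otimes F^{m+1})=(g_m\otimes1)(X\otimes B_m\otimes E)=\alpha_m(X)\otimes E,
\]
which is the image of $\alpha_m(X)$ in $\operatorname{Sub}(T'_{\mu_{m+1}})$. So the $\alpha_m$ induce a $\{0,1\}$-embedding of the first interval into the second.

\emph{Generation.} $L_p$ contains a copy of $\operatorname{Sub}(F^n)$ for every $n$, since $F^n$ is isomorphic to a subspace of $V_m$ when $m!\ge n$. It suffices to show that an inequality $f\le g$ of lattice terms that fails in some $\operatorname{Sub}(V)$ fails in a finite-dimensional subspace lattice. Let $v\in f(\vec X)\setminus g(\vec X)$ with $\vec X=(X_1,\dots,X_k)$. By induction on $f$, every vector $v\in f(\vec X)$ lies in $f(\vec X')$ for some finite-dimensional $X_i'\le X_i$. If $f$ is the variable $X_i$, let $X'_i=Fv$ and the others be $0$. If $f=f_1f_2$, apply the induction hypothesis to $v\in f_1(\vec X)$ and $v\in f_2(\vec X)$; if $f=f_1+f_2$, write $v=v_1+v_2$ and apply it to $v_j\in f_j(\vec X)$.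 In both cases take the sums of the two systems of subspaces obtained, and use that terms are monotone. By monotonicity again, $v\notin g(\vec X')$. So $f\le g$ fails in $\operatorname{Sub}(X'_1+\dots+X'_k)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(b)]
A distributive quasifractal contains the two-element lattice, and every distributive lattice embeds into a direct power of the two-element lattice. So it generates the variety of distributive lattices, and the two-element lattice is such a quasifractal. A nondistributive modular quasifractal generates some $\mathcal V(F_p)$ by Theorem~\ref{thm:A}, and every $\mathcal V(F_p)$ occurs by Lemma~\ref{lem:Lp}. In particular Theorem~\ref{thm:known} applies to $\mathcal U=\mathcal V(F_p)$. The canonical $3$-frame of $\operatorname{Sub}(F_p^3)\in\mathcal V(F_p)$ has characteristic $p$ by Lemma~\ref{lem:char}(c), so $p(\mathcal V(F_p))=p$ by Theorem~\ref{thm:known}(ii). As $p(\mathcal U)$ is determined by $\mathcal U$, the varieties $\mathcal V(F_p)$ are pairwise distinct. None of them is distributive, since $L_p\in\mathcal V(F_p)$.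
\end{proof}

\begin{thebibliography}{9}

\bibitem{frames}
\emph{The product of two von Neumann $n$-frames, its characteristic, and modular fractal lattices},
\texttt{https://www.math.u-szeged.hu/\allowbreak\textasciitilde czedli/\allowbreak m/\allowbreak publ.pdf/\allowbreak czedli\_the-\allowbreak product-\allowbreak of-\allowbreak two-\allowbreak von-\allowbreak Neumann-\allowbreak n-\allowbreak frames-\allowbreak its-\allowbreak characteristic-\allowbreak and-\allowbreak modular-\allowbreak fractal-\allowbreak lattices.pdf}

\end{thebibliography}
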